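# Neural codes whose closed embedding dimension is exponential in the number of neurons

## 1. Two petals do not fit on a line

Take finitely many convex sets in $\mathbb R^d$ and record, for each point of the space, which of the sets contain it. The resulting list of index sets is a code. These notes ask how large $d$ must be before a given code can appear, when the sets are required to be closed. We begin with a code for which the answer can be found by hand.

**Definitions.** Write $[n]=\{1,\dots,n\}$. A *code* on $n$ neurons is a set $\mathcal C\subseteq 2^{[n]}$; its elements are *codewords*. We always assume $\emptyset\in\mathcal C$. For subsets $U_1,\dots,U_n$ of $\mathbb R^d$ put $U_\sigma=\bigcap_{i\in\sigma}U_i$, with $U_\emptyset=\mathbb R^d$. The *atom* of $\sigma$ is $\mathcal U^\sigma=U_\sigma\setminus\bigcup_{j\notin\sigma}U_j$, the set of points that lie in exactly the sets indexed by $\sigma$. If $x\in\mathcal U^\sigma$ we call $\sigma$ the *word* of $x$. The code of the collection is $\operatorname{code}(\mathcal U)=\{\sigma:\mathcal U^\sigma\ne\emptyset\}$, the set of all words of points of $\mathbb R^d$.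

A *closed realization* of $\mathcal C$ in $\mathbb R^d$ is a collection $\mathcal U$ of closed convex sets $U_1,\dots,U_n\subseteq\mathbb R^d$ with $\operatorname{code}(\mathcal U)=\mathcal C$. An *open realization* is the same with open convex sets. Here $d\ge0$ and $\mathbb R^0$ is a point. The *closed embedding dimension* $\operatorname{cdim}(\mathcal C)$ is the least $d$ for which a closed realization in $\mathbb R^d$ exists, and $\infty$ if there is none. The *open embedding dimension* $\operatorname{odim}(\mathcal C)$ is defined in the same way with open realizations.

For example, $\{\emptyset,\{1\}\}$ has $\operatorname{cdim}=1$: in $\mathbb R^1$ take $U_1=\{0\}$, and $\mathbb R^0$ is impossible because one point has only one word.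

We write words as strings, and name the neurons of our first code $1,2,b,h$. The code is
$$\mathcal C_0=\{\emptyset,\ 12,\ 12b,\ b,\ bh,\ 1b,\ 1bh,\ 2b,\ 2bh\}.$$

**Claim.** $\operatorname{cdim}(\mathcal C_0)=2$.

**A realization in the plane.** Let $Q=\{(x,y):x\ge-1,\ y\ge-1\}$ and, inside $Q$, let
$$V_1=\{y\le0\},\quad V_2=\{x\le0\},\quad V_b=\{x+y\ge-1\},\quad V_h=\{x+y\ge1\}.$$
Points outside $Q$ have word $\emptyset$. On the square $V_1\cap V_2=[-1,0]^2$ we have $x+y\le0$, so $h$ is absent; the point $(0,0)$ has word $12b$, the point $(-1,-1)$ has word $12$. At every other point of $Q$ one coordinate is positive and the other is at least $-1$, so $x+y>-1$ and $b$ is present. The region $x>0\ge y$ gives $1b$ and $1bh$ (try $(\frac12,0)$ and $(1,0)$), the region $y>0\ge x$ gives $2b$ and $2bh$, and $x,y>0$ gives $b$ and $bh$.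

**No realization in dimension at most one.** $\mathbb R^0$ has one point and hence one word. Suppose we have a realization $V_1,V_2,V_b,V_h$ in $\mathbb R^1$. Since $12$ is a codeword, there is a point $k\in V_1\cap V_2$. Choose $p_1$ with word $1bh$ and $p_2$ with word $2bh$. Both differ from $k$, and they differ from each other. If they were on the same side of $k$, the nearer one, say $p_1$, would lie on the segment from $k$ to $p_2$, hence in the convex set $V_2$, contradicting its word; the other case is symmetric. So $k$ lies between $p_1$ and $p_2$. Both of these are in the convex set $V_h$, so $k\in V_h$, and the word of $k$ contains $1,2,h$. No codeword of $\mathcal C_0$ does. This proves the claim. $\square$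

The picture is a flower. The core is $K=V_1\cap V_2$, the petals $V_1,V_2$ meet only in the core, and $V_h$ touches both petals but must avoid the core. On a line, two petals leave the core on opposite sides, so $V_h$ is trapped.

What changes in general? With $m$ petals one would like to be trapped in every dimension up to $m-1$, while $\mathbb R^m$ has enough room. Two things need attention. The argument used that a line has two sides, so we need a substitute in dimension $D$. And the argument never used the neuron $b$, nor closedness; we shall see in Section 4 that for three or more petals it fails without them. Finally, we want many petals from few neurons, so the petals should not be single sets $V_i$.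

## 2. Petals indexed by an antichain

The source of the problem, *Morphisms, Minors, and Minimal Obstructions to Convexity of Neural Codes* (https://www.math.cmu.edu/users/math/amzij/pdf/Amzi_Jeffs_Thesis.pdf), contains families of codes whose open embedding dimension is finite and grows exponentially in the number of neurons (Corollary 5.3.7). Its Question 7.3.3 asks for the same with closed sets: are there a constant $c>1$ and codes $\mathcal C_k\subseteq2^{[n_k]}$ with $n_k\to\infty$ such that $c^{n_k}\le\operatorname{cdim}(\mathcal C_k)<\infty$ for all $k$? And as a start, is there a code on $n\ge2$ neurons with $n-1<\operatorname{cdim}(\mathcal C)<\infty$? (The condition $n\ge2$ removes trivial cases such as $\{\emptyset,\{1\}\}$, where $\operatorname{cdim}=1>0$.) Both answers are yes.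

The way to get many petals is to use intersections $V_F=\bigcap_{i\in F}V_i$ as petals, where $F$ runs over an antichain.

**Definition.** An *antichain* in $2^{[n]}$ is a family of subsets none of which contains another. Let $\mathcal F$ be an antichain of $m\ge2$ subsets of $[n]$. Since $\emptyset$ and $[n]$ are comparable to everything, each $F\in\mathcal F$ is nonempty and $\ne[n]$. Let $I(\mathcal F)$ be the set of all intersections of nonempty subfamilies of $\mathcal F$. On the $n+2$ neurons $[n]\cup\{b,h\}$ let
$$\mathcal C_{\mathcal F}=\{\emptyset,\ [n],\ [n]\cup\{b\}\}\ \cup\ \{\tau\cup\{b\},\ \tau\cup\{b,h\}:\ \tau\in I(\mathcal F)\}.\tag{1}$$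

For $n=2$ and $\mathcal F=\{1,2\}$ (singletons written as strings) we have $I(\mathcal F)=\{\emptyset,1,2\}$ and $\mathcal C_{\mathcal F}=\mathcal C_0$. For $n=3$ and $\mathcal F=\{12,13,23\}$ the pairwise intersections are $1,2,3$, the triple intersection is $\emptyset$, so $I(\mathcal F)$ has $7$ members and $\mathcal C_{\mathcal F}$ is a code on $5$ neurons with $3+2\cdot7=17$ codewords.

Write $\beta_n=\binom{n}{\lfloor n/2\rfloor}$.

**Theorem A.** $\operatorname{cdim}(\mathcal C_{\mathcal F})=m=|\mathcal F|$.

**Corollary.** For every $N\ge4$, taking $n=N-2$ and $\mathcal F=\binom{[n]}{\lfloor n/2\rfloor}$ (all subsets of size $\lfloor n/2\rfloor$) gives a code on $N$ neurons with finite closed embedding dimension $\beta_{N-2}$. Consequently: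

1. $(\sqrt2)^N\le\beta_{N-2}=\operatorname{cdim}<\infty$ for all $N\ge8$, which answers the first question affirmatively.
2. For $N=6$, with $b=5$ and $h=6$, the code $\{\emptyset,1234,12345\}\cup\{\tau5,\tau56:\tau\subseteq[4],\ |\tau|\le2\}$ has $\operatorname{cdim}=6>5=N-1$, which answers the second question affirmatively.

**Theorem B.**

1. If $\mathcal C\subseteq2^{[n]}$ has $|\mathcal C|\ge3$ and $\operatorname{cdim}(\mathcal C)<\infty$, then $\operatorname{cdim}(\mathcal C)\le|\mathcal C|-2\le2^n-2$. The same holds for $\operatorname{odim}$.
2. Let $M(n)$ be the maximum finite closed embedding dimension of a code on $n$ neurons. For $n\ge4$, $\beta_{n-2}\le M(n)\le2^n-2$. Hence $M(n)^{1/n}\to2$. In the first question every $c<2$ is achievable (with $n_k=k$ for large $k$), and no $c\ge2$ is.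
3. For $n\ge4$, every integer $m$ with $0\le m\le\beta_{n-2}$ is the closed embedding dimension of some code on $n$ neurons.
4. $\operatorname{odim}(\mathcal C_{\mathcal F})=m$ as well. So statement 2, including the limit, holds for $\operatorname{odim}$ too.

The polynomial gap between the two bounds in statement 2 is left open here.

## 3. One coordinate per petal

**Purpose.** We prove $\operatorname{cdim}(\mathcal C_{\mathcal F})\le m$, by giving the plane picture of Section 1 one coordinate $x_F$ for each $F\in\mathcal F$.

In $\mathbb R^m=\mathbb R^{\mathcal F}$ let $Q=\{x:x_F\ge-1\text{ for all }F\}$ and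
$$V_i=\{x\in Q:x_F\le0\text{ for all }F\not\ni i\}\quad(i\in[n]),$$
$$V_b=\{x\in Q:\textstyle\sum_Fx_F\ge-(m-1)\},\qquad V_h=\{x\in Q:\textstyle\sum_Fx_F\ge1\}.$$
These are closed and convex. Points outside $Q$ exist and have word $\emptyset$. For $x\in Q$ put $S=\{F:x_F>0\}$. Then $x\in V_i$ means that no $F\in S$ misses $i$, that is, $i\in F$ for every $F\in S$. So the part of the word of $x$ inside $[n]$ is $\bigcap_{F\in S}F$, read as $[n]$ when $S=\emptyset$.

If $S=\emptyset$, then $\sum x_F\le0$, so $x\notin V_h$ and the word is $[n]$ or $[n]\cup\{b\}$. Both occur: $x=0$ lies in $V_b$, and $x=(-1,\dots,-1)$ has sum $-m<-(m-1)$, so it does not.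

If $S\ne\emptyset$, one coordinate is positive and the other $m-1$ are at least $-1$, so $\sum x_F>-(m-1)$ and $x\in V_b$. With $\tau=\bigcap_{F\in S}F$ the word is $\tau\cup\{b\}$ or $\tau\cup\{b,h\}$. Both occur for every nonempty $S\subseteq\mathcal F$: put $x_F=t$ on $S$ and $0$ elsewhere, with $0<t<1/|S|$ for the first and $t=1$ for the second.

As $S$ runs over the nonempty subfamilies of $\mathcal F$, $\tau$ runs over $I(\mathcal F)$. So the code is exactly $\mathcal C_{\mathcal F}$. $\square$

## 4. Rays from a point, and how the neuron $b$ thickens the core

Now let $\{V_i\}_{i\in[n]},V_b,V_h$ be any realization of $\mathcal C_{\mathcal F}$ in $\mathbb R^d$ by convex sets, and put $K=V_{[n]}$. First we read off from (1) everything that the list of codewords says.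

* **(i)** $V_i\subseteq V_b\cup K$ for each $i\in[n]$: the only codeword that contains $i$ but not $b$ is $[n]$.
* **(ii)** $K\setminus V_b\ne\emptyset$: it contains the atom of the codeword $[n]$.
* **(iii)** $V_F\cap V_G=K$ for distinct $F,G\in\mathcal F$. Indeed $V_F\cap V_G=V_{F\cup G}\supseteq K$. Conversely, every $\tau\in I(\mathcal F)$ lies in some $E\in\mathcal F$, and $F\cup G\subseteq E$ would force $F=E=G$ by the antichain property. So the only codewords containing $F\cup G$ are $[n]$ and $[n]\cup\{b\}$, and every point of $V_{F\cup G}$ is in $K$.
* **(iv)** $K\cap V_h=\emptyset$: a codeword containing $h$ has the form $\tau\cup\{b,h\}$ with $\tau\in I(\mathcal F)$, and $[n]\notin I(\mathcal F)$.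
* **(v)** For each $F\in\mathcal F$ there is a point $p_F\in V_F\cap V_h$: since $F\in I(\mathcal F)$, the word $F\cup\{b,h\}$ is a codeword.

So the sets $V_F$ are $m$ petals with common core $K$, and $V_h$ is a convex set that touches every petal and misses the core. The natural hope is that (iii), (iv), (v) alone force $d\ge m$, as they forced $d\ge2$ for two petals.

**Where this stops.** They do not. In $\mathbb R^2$ take the rays $V_j=\{s\,(j,1):s\ge0\}$ for $j=1,\dots,m$ and $V_h=\{(x,y):y\ge1\}$. The petals meet pairwise only in the origin, so $K=\{0\}$. The origin has word $[m]$; the other points of the $j$-th ray have word $j$ (for $0<s<1$) or $jh$ (for $s\ge1$); all remaining points have word $\emptyset$ or $h$. This is exactly $\mathcal C_{\mathcal F}$ for $\mathcal F=\{\{1\},\dots,\{m\}\}$ with $b$ deleted from every codeword. It lives in the plane for every $m$, and (iii), (iv), (v) all hold. A line has only two sides, but a point in the plane can be left in arbitrarily many directions, all of them in one half-plane. The core is too thin.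

The neuron $b$ is there to forbid this. Properties (i) and (ii) say that outside $V_b$ the sets $V_i$ all coincide with $K$, and that $K$ does leave $V_b$. When $V_b$ is closed, this gives the following.

**The core is fat.** *In a closed realization of $\mathcal C_{\mathcal F}$, all the sets $V_i$ $(i\in[n])$ lie in $L:=\operatorname{aff}K$, and $K$ has nonempty interior relative to $L$.*

*Proof.* By (ii) choose $x\in K\setminus V_b$, and since $V_b$ is closed choose an open ball $B$ about $x$ disjoint from $V_b$. By (i), $V_i\cap B\subseteq K$, so $V_i\cap B=K\cap B$ for every $i\in[n]$. Next, a convex set $A$ containing $x$ has the same affine hull as $A\cap B$: for $z\in A$ with $z\ne x$ and small $\varepsilon>0$ the point $x+\varepsilon(z-x)$ lies in $A\cap B$, and $z$ lies on the line through $x$ and this point. Hence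
$$\operatorname{aff}V_i=\operatorname{aff}(V_i\cap B)=\operatorname{aff}(K\cap B)=\operatorname{aff}K=L .$$
Finally, a nonempty convex set has nonempty interior relative to its affine hull. $\square$

In the ray example each $V_j$ has its own affine hull, so it cannot come from a closed realization of $\mathcal C_{\mathcal F}$ itself. What we now need is a statement about fat cores: if $K$ has interior in $\mathbb R^D$, then a convex set touching $D+1$ petals meets $K$. The number $D+1$ is the least possible. Let $K=\{x\in\mathbb R^D:x_j\le0\text{ for all }j\}$ with $D\ge2$, let $W_i=\{x:x_j\le0\text{ for all }j\ne i\}$ and $p_i=e_i$ for $i=1,\dots,D$. Then $W_i\cap W_j=K$ for $i\ne j$, and $\operatorname{conv}\{e_1,\dots,e_D\}$ lies in the hyperplane $\sum x_j=1$, which misses $K$. So $D$ petals can be touched without meeting the core.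

## 5. Cores with facets: each facet is crossed by at most one petal

We use two textbook facts.

**Fact 1.** If $A\subseteq\mathbb R^D$ is convex, $a\in\operatorname{int}A$ and $z\in\overline A$, then every point of the segment from $a$ to $z$, except possibly $z$, lies in $\operatorname{int}A$.

**Fact 2.** If $A$ is compact convex, $B$ is closed convex, both are nonempty and $A\cap B=\emptyset$, then some linear functional $\lambda$ satisfies $\lambda\cdot z>\sup_B\lambda$ for all $z\in A$.

Suppose first that the core is a polyhedron $K=\{x:a_1(x)\le0,\dots,a_r(x)\le0\}$ with $r\ge1$, where the $a_k$ are nonconstant affine functions, $0\in\operatorname{int}K$, and each facet is visible by itself: for each $k$ there is a point $w_k$ with $a_k(w_k)=0$ and $a_l(w_k)<0$ for all $l\ne k$. Let $W_0,\dots,W_D\supseteq K$ be convex with $W_i\cap W_j=K$ for $i\ne j$, and let $p_i\in W_i$.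

*For each $k$ there is at most one $i$ with $a_k(p_i)>0$.* Say $a_k(p_i)>0$, and push $w_k$ slightly away from $p_i$, to $z=w_k+\delta(w_k-p_i)$. For small $\delta>0$ we have $a_k(z)=-\delta a_k(p_i)<0$ and $a_l(z)<0$ for $l\ne k$, so $z\in\operatorname{int}K\subseteq\operatorname{int}W_i$. The point $w_k=\frac{z+\delta p_i}{1+\delta}$ lies strictly between $z$ and $p_i\in W_i$, so $w_k\in\operatorname{int}W_i$ by Fact 1. If this happened for two indices $i\ne j$, then $w_k\in\operatorname{int}W_i\cap\operatorname{int}W_j=\operatorname{int}(W_i\cap W_j)=\operatorname{int}K$; but $a_k(w_k)=0$ and $a_k$ is nonconstant and $\le0$ on $K$, so $w_k\notin\operatorname{int}K$. 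

This replaces "a line has two sides". It remains to show that $D+1$ points with this property cannot have their hull outside $K$. That part involves no petals at all.

**Lemma 1.** Let $D\ge0$, let $p_0,\dots,p_D\in\mathbb R^D$, and let $a_1,\dots,a_r$ $(r\ge1)$ be affine functions on $\mathbb R^D$ with $a_k(0)\le0$ for all $k$. Suppose that for each $k$ there is at most one $i$ with $a_k(p_i)>0$. Then some $x\in\operatorname{conv}\{p_0,\dots,p_D\}$ satisfies $a_k(x)\le0$ for all $k$.

*Proof.* Let $P=\operatorname{conv}\{p_0,\dots,p_D\}$ and suppose that $\max_ka_k>0$ everywhere on $P$.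

**Step 1: one positive combination that is positive on all of $P$.** The image of $P$ under $(a_1,\dots,a_r)$ is compact, convex and disjoint from the closed convex cone $\mathbb R^r_{\le0}$. By Fact 2 there is $\lambda\in\mathbb R^r$ with $\lambda\cdot z>\sup_{\mathbb R^r_{\le0}}\lambda$ for all $z$ in the image. The supremum over the cone is finite; testing on multiples of the vectors $-e_k$ gives $\lambda_k\ge0$ for all $k$, and so the supremum is $0$. Hence $\ell:=\sum_k\lambda_ka_k$ satisfies $\ell>0$ on $P$.

**Step 2: an affine dependence that includes the origin.** The $D+2$ points $0,p_0,\dots,p_D$ of $\mathbb R^D$ are affinely dependent: there are reals $c,c_0,\dots,c_D$, not all zero, with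
$$c\cdot0+\sum_ic_ip_i=0,\qquad c+\sum_ic_i=0,\tag{2}$$
and after changing all signs if necessary, $c\ge0$. Let $J=\{i:c_i<0\}$. It is nonempty, since otherwise all coefficients are nonnegative with sum $0$, hence all zero.

**Step 3: keep only the functions that are positive somewhere on $J$.** The aim is an affine function that is positive on the points indexed by $J$ and nonpositive on the others and on $0$, which is incompatible with (2). Let $E=\{k:a_k(p_j)>0\text{ for some }j\in J\}$ and $f=\sum_{k\in E}\lambda_ka_k$.

For $k\in E$ the only index at which $a_k$ is positive belongs to $J$. So $a_k(p_i)\le0$ for all $i\notin J$, and $a_k(0)\le0$. Hence $f(p_i)\le0$ for $i\notin J$, and $f(0)\le0$.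

For $j\in J$ and $k\notin E$ we have $a_k(p_j)\le0$. Hence $f(p_j)=\ell(p_j)-\sum_{k\notin E}\lambda_ka_k(p_j)\ge\ell(p_j)>0$.

**Step 4: contradiction.** Since $f$ is affine, (2) gives $c\,f(0)+\sum_ic_if(p_i)=0$. But $c\,f(0)\le0$; for $i\notin J$ we have $c_i\ge0$ and $f(p_i)\le0$; and $\sum_{j\in J}c_jf(p_j)<0$ because $J\ne\emptyset$, $c_j<0$ and $f(p_j)>0$. The sum is negative, a contradiction. $\square$

For the polyhedral core above, $a_k(0)<0$ for all $k$ because $0\in\operatorname{int}K$, and Lemma 1 gives a point of $\operatorname{conv}\{p_0,\dots,p_D\}$ in $K$. So the polyhedral case is done.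

## 6. Cores without facets: tangent half-spaces at smooth boundary points

In a realization of $\mathcal C_{\mathcal F}$ the core $K$ is an arbitrary closed convex set. Such a set is still an intersection of half-spaces, one for each supporting hyperplane, so one might try to run the same argument with all supporting half-spaces.

**Where this stops.** The property "at most one petal crosses" fails at corners. Let $K=\{x\le0,\ y\le0\}$ in $\mathbb R^2$, $W_1=\{y\le0\}$, $W_2=\{x\le0\}$, so $W_1\cap W_2=K$. The line $x+y=0$ supports $K$ at the corner, and both $(1,0)\in W_1$ and $(0,1)\in W_2$ lie strictly beyond it. In Section 5 the points $w_k$ were not corners, and this was used when we pushed $w_k$ away from $p_i$ and landed in $\operatorname{int}K$.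

So only half-spaces at *smooth* boundary points should be used. Two questions arise: are there enough of them to cut out $K$, and can we get down to finitely many, as Lemma 1 requires? The gauge function of $K$, together with Rademacher's theorem, answers the first question; compactness answers the second.

**Fact 3 (Rademacher).** A Lipschitz function on $\mathbb R^D$ is differentiable almost everywhere, in particular on a dense set.

**Lemma 2.** Let $D\ge0$, and let $K\subseteq\mathbb R^D$ be closed and convex with nonempty interior. Let $W_0,\dots,W_D\supseteq K$ be convex with $W_i\cap W_j=K$ for $i\ne j$, and let $p_i\in W_i$. Then $\operatorname{conv}\{p_0,\dots,p_D\}\cap K\ne\emptyset$.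

For open sets this is Jeffs' sunflower theorem.

*Proof.* If $K=\mathbb R^D$, which is always so when $D=0$, the claim is clear. So let $D\ge1$ and $K\ne\mathbb R^D$, and translate so that the ball of radius $r>0$ about $0$ lies in $K$.

**Step 1: the gauge.** We encode $K$ in one convex function. Let $g(x)=\inf\{t>0:x/t\in K\}$. It is nonnegative and satisfies $g(sx)=s\,g(x)$ for $s>0$. It is finite, with $g(x)\le|x|/r$. It is subadditive: if $x/s\in K$ and $y/t\in K$, then $\frac{x+y}{s+t}=\frac{s}{s+t}\cdot\frac xs+\frac t{s+t}\cdot\frac yt\in K$. Hence $g$ is convex, and from $g(x)-g(y)\le g(x-y)\le|x-y|/r$ it is $\frac1r$-Lipschitz. Moreover $K=\{g\le1\}$: if $x\in K$ then $g(x)\le1$. If $g(x)\le1$, then there are $t_\nu\to g(x)$ with $t_\nu>0$ and $x/t_\nu\in K$. If $g(x)=1$, then $x/t_\nu\to x\in K$ by closedness; if $g(x)<1$, some $t_\nu<1$ and $x$ lies between $0$ and $x/t_\nu$. As $g$ is continuous, $\{g<1\}$ is an open subset of $K$, so $\{g<1\}\subseteq\operatorname{int}K$.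

**Step 2: the tangent functions.** These replace the facet functions. Let $\mathcal V$ be the set of all $v=\nabla g(y)$, where $g$ is differentiable at $y$ and $g(y)>0$. For $v\in\mathcal V$ put $a_v(x)=\langle v,x\rangle-1$. Then $a_v(0)=-1<0$. Differentiating $g(sy)=s\,g(y)$ at $s=1$ gives $\langle v,y\rangle=g(y)$ when $v=\nabla g(y)$. Also $|v|\le1/r$.

**Step 3: the tangent functions see every point outside $K$.** *For each $q\notin K$ there is $v\in\mathcal V$ with $a_v(q)>0$.* We have $g(q)>1$. By Fact 3 there are points $y$ arbitrarily close to $q$ at which $g$ is differentiable, and $g(y)>0$ for $y$ close to $q$. With $v=\nabla g(y)$,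
$$\langle v,q\rangle=\langle v,y\rangle+\langle v,q-y\rangle\ \ge\ g(y)-\tfrac1r|y-q|\ \ge\ g(q)-\tfrac2r|y-q|,$$
which exceeds $1$ once $y$ is close enough to $q$.

**Step 4: at most one petal crosses.** *For each $v\in\mathcal V$ there is at most one $i$ with $a_v(p_i)>0$.* Let $v=\nabla g(y)$ and $w=y/g(y)$. Then $g(w)=1$. From $g(x)=\frac1{g(y)}g(g(y)\,x)$ we see that $g$ is differentiable at $w$ with gradient $v$. By Step 2 applied at $w$, $\langle v,w\rangle=1$. The point $w$ is not in $\operatorname{int}K$, since $g((1+\varepsilon)w)=1+\varepsilon>1$ for all $\varepsilon>0$.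

Now suppose $a_v(p_i)>0$. As in Section 5, push $w$ away from $p_i$: for small $\delta>0$ put $z=w+\delta(w-p_i)$. Differentiability at $w$ gives
$$g(z)=g(w)+\delta\langle v,w-p_i\rangle+o(\delta)=1+\delta\bigl(1-\langle v,p_i\rangle\bigr)+o(\delta)=1-\delta\,a_v(p_i)+o(\delta),$$
which is less than $1$ for small $\delta$. So $z\in\operatorname{int}K\subseteq\operatorname{int}W_i$. Since $w=\frac{z+\delta p_i}{1+\delta}$ lies strictly between $z$ and $p_i\in W_i$, Fact 1 gives $w\in\operatorname{int}W_i$. If also $a_v(p_j)>0$ for some $j\ne i$, then $w\in\operatorname{int}W_i\cap\operatorname{int}W_j=\operatorname{int}(W_i\cap W_j)=\operatorname{int}K$, a contradiction.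

**Step 5: down to finitely many functions.** Suppose $P=\operatorname{conv}\{p_0,\dots,p_D\}$ misses $K$. By Step 3 the open sets $\{a_v>0\}$, $v\in\mathcal V$, cover the compact set $P$. So there are finitely many functions $a_1,\dots,a_s$ among the $a_v$ with $\max_ka_k>0$ on $P$; since $P\ne\emptyset$, $s\ge1$. They satisfy $a_k(0)<0$ by Step 2, and each is positive on at most one $p_i$ by Step 4. Lemma 1 gives a point of $P$ at which all $a_k$ are $\le0$, a contradiction. $\square$

## 7. Why $\mathcal C_{\mathcal F}$ does not fit below dimension $m$

**Purpose.** We prove $\operatorname{cdim}(\mathcal C_{\mathcal F})\ge m$ by putting Section 4 and Lemma 2 together; with Section 3 this proves Theorem A.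

Take a closed realization of $\mathcal C_{\mathcal F}$ in $\mathbb R^d$. With $K=V_{[n]}$ and $L=\operatorname{aff}K$ as in Section 4, let $D=\dim L\le d$. Then $K$ is closed and convex with nonempty interior in $L\cong\mathbb R^D$. Each $F\in\mathcal F$ is nonempty, so the convex set $V_F$ lies in $L$, and it contains $K$.

Suppose $D\le m-1$. Choose $D+1$ members of $\mathcal F$. By (iii) the corresponding sets $V_F$ pairwise intersect in $K$, and by (v) we have points $p_F\in V_F\cap V_h$. Lemma 2, applied in $L$, gives a point of $K$ in the convex hull of these $p_F$. That hull lies in the convex set $V_h$. So $K\cap V_h\ne\emptyset$, contradicting (iv). Hence $d\ge D\ge m$. $\square$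

Closedness was used twice: $V_b$ closed gave the ball $B$ in Section 4, and $K$ closed is a hypothesis of Lemma 2.

**Proof of the Corollary.** For $n\ge2$, the family $\mathcal F=\binom{[n]}{\lfloor n/2\rfloor}$ is an antichain, because its members have equal size, and $|\mathcal F|=\beta_n\ge2$. Theorem A gives $\operatorname{cdim}(\mathcal C_{\mathcal F})=\beta_n=\beta_{N-2}$ on $N=n+2$ neurons.

*Part 1.* With $k=\lfloor n/2\rfloor$, applying Pascal's rule twice gives
$$\beta_{n+2}=\binom{n+2}{k+1}=\binom n{k-1}+2\binom nk+\binom n{k+1}\ \ge\ 2\beta_n .$$
For $N=8$ we have $\beta_6=20\ge16=2^{8/2}$, and for $N=9$ we have $\beta_7=35\ge2^{9/2}$, since $2^{9/2}<23$. When $N$ increases by $2$, the right side of $\beta_{N-2}\ge2^{N/2}$ doubles and the left side at least doubles. So the inequality holds for all $N\ge8$, and $c=\sqrt2$ works in the first question.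

*Part 2.* For $N=6$ the family is $\binom{[4]}2$, with $6$ members. Intersections of its nonempty subfamilies are the pairs themselves, the singletons (such as $12\cap13$) and $\emptyset$ (such as $12\cap34$). So $I(\mathcal F)$ consists of all subsets of $[4]$ of size at most $2$, and (1) is the displayed code. Its closed embedding dimension is $6>5$. $\square$

## 8. The ceiling $2^n-2$ and the values in between

**Theorem B, part 1.** The purpose is to cut any realization down to an affine subspace spanned by one sample point per nonempty codeword. Let $|\mathcal C|\ge3$ and take a closed (respectively open) realization in some $\mathbb R^d$. For each nonempty codeword $\sigma$ pick a point $q_\sigma$ in its atom. These are $|\mathcal C|-1\ge2$ distinct points, so their affine hull $L$ satisfies $1\le\dim L\le|\mathcal C|-2$. Let $R$ be a closed (respectively open) ball containing all $q_\sigma$, and replace each $V_i$ by $V_i\cap L\cap R$, which is closed (respectively open) and convex in $L$.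

Points of $L\cap R$ keep their word, which is in $\mathcal C$. Points of $L\setminus R$ have word $\emptyset\in\mathcal C$, and such points exist because $\dim L\ge1$ and $R$ is bounded. Every nonempty codeword $\sigma$ still occurs, at $q_\sigma$. So the new collection realizes $\mathcal C$ in $L$, and the dimension is at most $|\mathcal C|-2\le2^n-2$. The ball is needed because a proper affine subspace could miss every point with word $\emptyset$. $\square$

**Theorem B, part 2.** For $n\ge4$ the lower bound $\beta_{n-2}\le M(n)$ is the Corollary. For the upper bound, codes with $|\mathcal C|\ge3$ are covered by part 1. Codes with at most two words have $\operatorname{cdim}\le1$: $\{\emptyset\}$ is realized by empty sets in $\mathbb R^0$, and $\{\emptyset,\sigma\}$ with $\sigma\ne\emptyset$ by $V_i=\{0\}\subset\mathbb R^1$ for $i\in\sigma$ and $V_i=\emptyset$ otherwise. Since $1\le2^n-2$, we get $M(n)\le2^n-2$.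

Among the $n-1$ binomial coefficients $\binom{n-2}j$, whose sum is $2^{n-2}$, the largest is $\beta_{n-2}$. Hence
$$\frac{2^{n-2}}{n-1}\le\beta_{n-2}\le M(n)<2^n,\tag{3}$$
and taking $n$-th roots, $M(n)^{1/n}\to2$. If $1<c<2$, then $c^n\le2^{n-2}/(n-1)$ for all large $n$, so by (3) the codes of the Corollary with $n_k=k$, $k$ large, satisfy the requirement of the first question. If $c\ge2$, then a code on $n\ge1$ neurons with finite closed embedding dimension has $\operatorname{cdim}\le\max\{1,2^n-2\}<2^n\le c^n$, so no family works. $\square$

**Theorem B, part 3.** Let $n\ge4$. For $2\le m\le\beta_{n-2}$ take any $m$ members of $\binom{[n-2]}{\lfloor(n-2)/2\rfloor}$. They form an antichain of $m\ge2$ subsets of $[n-2]$, and Theorem A gives a code on $n$ neurons with $\operatorname{cdim}=m$. For $m=0$ take $\{\emptyset\}$. For $m=1$ take $\{\emptyset,\{1\}\}$: it is realized in $\mathbb R^1$ as in part 2, and not in $\mathbb R^0$, which has one point and so one word. $\square$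

## 9. The same dimension for open sets

We prove Theorem B, part 4: $\operatorname{odim}(\mathcal C_{\mathcal F})=m$.

**Upper bound.** We repeat Section 3 with strict inequalities, and choose the sample points anew. In $\mathbb R^{\mathcal F}$ let $Q=\{x:x_F>-1\text{ for all }F\}$ and
$$V_i=\{x\in Q:x_F<0\text{ for all }F\not\ni i\},\quad V_b=\{x\in Q:\textstyle\sum x_F>-(m-1)\},\quad V_h=\{x\in Q:\textstyle\sum x_F>1\}.$$
These are open and convex, and points outside $Q$ have word $\emptyset$. For $x\in Q$ put $S=\{F:x_F\ge0\}$. Then $x\in V_i$ exactly when every $F\in S$ contains $i$, so the $[n]$-part of the word of $x$ is again $\bigcap_{F\in S}F$, or $[n]$ if $S=\emptyset$.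

If $S=\emptyset$, then $\sum x_F<0$ and $x\notin V_h$. The point with all coordinates $-\frac14$ lies in $V_b$, because $\frac m4<m-1$ for $m\ge2$; it has word $[n]\cup\{b\}$. The point with all coordinates $-1+\frac1m$ lies in $Q$, has negative coordinates and sum exactly $-(m-1)$, so it is not in $V_b$; it has word $[n]$.

If $S\ne\emptyset$, one coordinate is $\ge0$ and the other $m-1\ge1$ are $>-1$, so $\sum x_F>-(m-1)$ and $x\in V_b$. Put $x_F=t\ge0$ on $S$ and $-\frac14$ elsewhere. For $t=0$ the sum is $\le0$ and the word is $\tau\cup\{b\}$, where $\tau=\bigcap_{F\in S}F$; for $t$ large the word is $\tau\cup\{b,h\}$. So the code is $\mathcal C_{\mathcal F}$ and $\operatorname{odim}(\mathcal C_{\mathcal F})\le m$.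

**Lower bound.** Take an open realization in $\mathbb R^d$ and suppose $d\le m-1$. Facts (iii), (iv), (v) of Section 4 depend only on the list of codewords, so they hold. Now $K=V_{[n]}$ is open, and it is nonempty because $[n]$ is a codeword: the core is fat without any help from $b$. But $K$ is not closed, so Lemma 2 must be applied to closures, and then its conclusion only concerns $\overline K$, which $V_h$ may touch. The way around this is to push the points $p_F$ outward first.

*Step 1: push outward.* Choose $d+1$ members $F$ of $\mathcal F$ and a point $k_0\in K$. Since the sets $V_F$ are open, there is $\varepsilon>0$ such that $p_F'=p_F+\varepsilon(p_F-k_0)\in V_F$ for all chosen $F$.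

*Step 2: closures of petals meet in $\overline K$.* For chosen $F\ne G$ we claim $\overline{V_F}\cap\overline{V_G}=\overline K$ (Rockafellar, *Convex Analysis*, Thm 6.5). The inclusion $\supseteq$ is clear. If $z\in\overline{V_F}\cap\overline{V_G}$, then by Fact 1 all points of the segment from $k_0$ to $z$ other than $z$ lie in $V_F$ and in $V_G$, hence in $K$ by (iii); letting them tend to $z$ gives $z\in\overline K$ (and if $z=k_0$ this is trivial).

*Step 3: apply Lemma 2.* The set $\overline K$ is closed and convex with nonempty interior in $\mathbb R^d$, and the $d+1$ convex sets $\overline{V_F}\supseteq\overline K$ pairwise intersect in $\overline K$. Lemma 2 with the points $p_F'$ gives $q'\in\operatorname{conv}\{p_F'\}\cap\overline K$.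

*Step 4: pull back.* Write $q'=\sum_F\mu_Fp_F'$ with $\mu_F\ge0$ and $\sum_F\mu_F=1$. Then $q'=(1+\varepsilon)\sum_F\mu_Fp_F-\varepsilon k_0$, so
$$q:=\frac{q'+\varepsilon k_0}{1+\varepsilon}=\sum_F\mu_Fp_F\in\operatorname{conv}\{p_F\}\subseteq V_h .$$
On the other hand, $q$ lies on the segment from $k_0$ to $q'$, with positive weight on $k_0$. If $q'=k_0$, then $q=k_0\in K$. Otherwise $q\ne q'$, and since $k_0\in\operatorname{int}K=K$ and $q'\in\overline K$, Fact 1 gives $q\in K$. Either way $q\in K\cap V_h$, contradicting (iv). Hence $d\ge m$, and $\operatorname{odim}(\mathcal C_{\mathcal F})=m$.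

**Statement 2 for $\operatorname{odim}$.** The lower bound $\beta_{n-2}$ comes from $\operatorname{odim}(\mathcal C_{\mathcal F})=m$ with $\mathcal F=\binom{[n-2]}{\lfloor(n-2)/2\rfloor}$. The upper bound for $|\mathcal C|\ge3$ is part 1, which was proved for open realizations as well. For $|\mathcal C|\le2$ we have $\operatorname{odim}\le1$: use empty sets in $\mathbb R^0$ for $\{\emptyset\}$, and for $\{\emptyset,\sigma\}$ a common bounded open interval in $\mathbb R^1$ for $i\in\sigma$ and empty sets otherwise. With these bounds, (3) holds for the maximum finite open embedding dimension in place of $M(n)$, and the limit and the statements about $c$ follow as in part 2. $\square$
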